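# Every variety of modular ortholattices is a Bruns variety

## 1. Modular ortholattices, $n$-distributivity, Bruns varieties

We write $xy$ for $x\wedge y$, and $\vee$ and $\sum$ for joins. Rings have a unit, and $\mathbb N$ contains $0$.

**Definition 1 (MOL).** A *modular ortholattice*, or MOL, is a lattice with $0,1$ that is modular,
$$x\le z\ \Longrightarrow\ (x\vee y)z=x\vee yz ,$$
with an operation $x\mapsto x'$ that reverses order and satisfies $x''=x$, $xx'=0$, $x\vee x'=1$. De Morgan's laws follow.

*Examples.* (i) Boolean algebras. (ii) Let $V$ be a finite-dimensional vector space over a field with a symmetric bilinear form that is *anisotropic*: $\langle u,u\rangle\ne0$ for $u\neq 0$. Then $U\cap U^\perp=0$, and $\dim U^\perp\ge\dim V-\dim U$, so $V=U\oplus U^\perp$; also $U\subseteq U^{\perp\perp}$, with equality by dimension. So the lattice of all subspaces of $V$ with $U\mapsto U^\perp$ is an MOL. The case to keep in mind is $\mathbb R^m$ with the usual inner product. (iii) $MO_2=\{0,p,p',q,q',1\}$ with four pairwise incomparable elements between $0$ and $1$.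

We use all the time that relative complements come from $'$: if $v\le w$, then $v\vee wv'=w(v\vee v')=w$ by modularity, and $v\cdot wv'=0$.

**Definition 2 (varieties).** A *variety* of MOLs is a class defined by identities in $\wedge,\vee,{}',0,1$; equivalently (Birkhoff), a class closed under homomorphic images ($H$), subalgebras ($S$) and products ($P$). An MOL is *simple* if it has exactly two congruences. It is *subdirectly irreducible* if, whenever it is a subdirect product, one of the projections is an isomorphism. Every member of a variety is a subdirect product of subdirectly irreducible members of the variety (Birkhoff).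

*Example.* The Boolean algebras form a variety of MOLs; its only subdirectly irreducible member is $\{0,1\}$, which is simple.

**Fact (I) (intervals).** *For $u$ in an MOL $L$, the interval $[0,u]$ with complementation $x\mapsto x'u$ lies in $HS(L)$.* Let $L_u=\{x\vee y:x\le u,\ y\le u'\}$. It is closed under joins. For complements, $u'\le x'$ gives $x'=x'(u\vee u')=u'\vee x'u$; since $x'u\le u\le y'$, we get $(x\vee y)'=(x'u\vee u')y'=x'u\vee u'y'\in L_u$. So $L_u$ is a subalgebra. On it $z=x\vee y\mapsto zu=x\vee yu=x$ respects joins and sends $z'$ to $x'u$, so it is a homomorphism onto $[0,u]$.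

*Example.* In the subspace lattice of $\mathbb R^m$, $[0,U]$ is the subspace lattice of $U$ with the restricted inner product.

**Definition 3 (height).** The *height* of a lattice is the supremum of the lengths of its chains $c_0<c_1<\dots<c_h$, such a chain having length $h$. *Examples.* The subspace lattice of $V$ has height $\dim V$; $MO_2$ has height $2$.

**Definition 4 ($n$-distributivity).** An MOL is *$n$-distributive* if it satisfies
$$x \sum_{i=0}^n x_i = \sum_{i=0}^n x \sum_{j \neq i} x_j .\tag{1}$$
A variety is $n$-distributive if all its members are.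

*Examples.* The right side of (1) always lies below the left side. For $n=1$, (1) is the distributive law, so the $1$-distributive MOLs are the Boolean algebras. If $L$ has height $\le n$, then (1) holds: in the chain $0\le x_0\le x_0\vee x_1\le\dots\le x_0\vee\dots\vee x_n$ of $n+1$ steps some step is an equality, so some $x_i$ can be omitted from the join, and the left side is one of the terms on the right. In contrast, (1) fails in the subspace lattice of $\mathbb R^{n+1}$ for $n\ge1$: let $x_0,\dots,x_n$ be the coordinate axes and $x=\mathbb R(1,\dots,1)$. Then the left side is $x$, while $(1,\dots,1)$ lies in no coordinate hyperplane, so the right side is $0$. The same computation works over every field.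

**Fact (D).** It is known that an MOL is $n$-distributive if and only if it is a subdirect product of simple MOLs of height $\le n$. (One direction was just computed.)

**Definition 5 (Bruns variety).** A variety $\mathcal V$ of MOLs is a *Bruns variety* if every subvariety of $\mathcal V$ that is not $2$-distributive contains a simple member of height $3$.

*Example.* Every $n$-distributive variety is a Bruns variety: its subdirectly irreducible members are simple of height $\le n$ by Fact (D). One that is not $2$-distributive has height at least $3$, and we cut out an interval of height $3$; Section 4 carries this out in detail.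

Now the question. Bruns conjectured that every variety of MOLs is a Bruns variety. Problem 12.1 of the survey "On geometric representations of modular ortholattices" asks:

> Is there any Bruns variety of MOLs which is not $n$-distributive for any $n$?

In plain words: suppose identities forbid every simple geometry of height $3$. Must every member then be assembled from pieces of height at most $2$? It is known that a variety contains a simple member of height $3$ if and only if it contains an atomic member that is not $2$-distributive. So trouble can come only from MOLs that are not atomic. (We shall not use this equivalence.)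

## 2. The lattices $M_{P,d}$ and the theorems

For a prime field $P$ (that is, $\mathbb Q$ or some $\mathbb F_p$) and $d\ge1$ let $K_d=P(x_1,\dots,x_d)$ and $x_0:=1$. Let $M_{P,d}$ be the lattice of all subspaces of $K_d^{d+1}$ with $U\mapsto U^\perp$ for the form $\langle1,x_1,\dots,x_d\rangle$, i.e. $u_0v_0+\sum_{i\geq 1} x_iu_iv_i$.

*This form is anisotropic.* Take $d=1$ first: in $u_0^2+x_1u_1^2$ with polynomials $u_0,u_1$ not both zero, the first term has even degree, the second has odd degree, so they cannot cancel. In general, let $u\ne0$ and clear denominators, so that all $u_i$ are polynomials. Let $\varepsilon_0=0$ and let $\varepsilon_1,\dots,\varepsilon_d$ be the unit vectors of $\mathbb Z^d$. If $u_i\ne0$ has lexicographically leading exponent $a_i$, then $x_iu_i^2$ has leading exponent $2a_i+\varepsilon_i$. These exponents are distinct modulo $2\mathbb Z^d$, so the largest of them cannot cancel. The argument works in characteristic $2$ as well. Keep this parity argument in mind; it comes back at the decisive moment.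

So $M_{P,d}$ is an MOL of height $d+1$.

**Theorem 1.** Let $\mathcal W$ be a variety of MOLs that is not $n$-distributive for any $n$. Then there is a prime field $P$ with $M_{P,d}\in\mathcal W$ for all $d\ge1$.

**Theorem 2.** For $n\ge1$, every MOL variety that is not $n$-distributive contains a simple member of height $n+1$. In particular ($n=2$), every MOL variety is a Bruns variety.

**Answer to Problem 12.1.** Yes. The variety of all MOLs is a Bruns variety by Theorem 2, and it is not $n$-distributive for any $n$ by the example $\mathbb R^{n+1}$ in Section 1.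

**Theorem 3.** Let $\mathcal B_P$ be the variety generated by $\{M_{P,d}:d\ge1\}$. An MOL variety is $n$-distributive for no $n$ iff it contains $\mathcal B_P$ for some prime field $P$. The $\mathcal B_P$ are pairwise incomparable, and they are exactly the minimal varieties among those that are $n$-distributive for no $n$.

## 3. The distributive case: $MO_2$ by hand

Take $n=1$ in Theorem 2: a variety containing a non-Boolean MOL $L$ should contain a simple member of height $2$. We find $MO_2$ by pure lattice calculation.

*There are $p,q\in L$ with $p\ne pq\vee pq'$.* Otherwise, given $x,y,z$, put $w=x(y\vee z)=wy\vee wy'$. Here $wy\le xy$. From $z=zy\vee zy'$ we get $y\vee z=y\vee zy'$, hence $y'(y\vee z)=zy'\vee y'y=zy'$ and $wy'\le xz$. So $w\le xy\vee xz$, and $L$ would be distributive.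

*A common complement.* Put $r=p(pq\vee pq')'\ne0$. Then $rq\le pq$ and $rq\le(pq)'$, so $rq=0$; similarly $rq'=0$. Let $s=q(r\vee q')$, $t=q'(r\vee q)$, $u=(r\vee q)(r\vee q')$. Modularity gives $s\vee q'=r\vee q'$, so $u=(s\vee q')(r\vee q)=s\vee t$. Again by modularity, $r\vee s=(r\vee q)(r\vee q')=u$ and likewise $r\vee t=u$. Also $rs=rt=0$. Since $t\le q'\le s'$, we have $s'u=s'(s\vee t)=t$. So in $[0,u]$ the elements $s,t$ are orthocomplements of each other and $r$ is a complement of both. Applying the orthocomplementation of $[0,u]$, the element $r'u$ is also a complement of both. Hence $\{0,s,t,r,r'u,u\}$ is a subalgebra of $[0,u]$, and it is a copy of $MO_2$ because $u\neq0$.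

So $MO_2$ lies in the variety. It is simple: if a congruence identifies two elements $a<b$, then either $a=0$ and $b$ is an atom or $b=1$, or $b=1$ and $a$ is an atom, which by $'$ also identifies $0$ with an atom. If $0\sim b$ for an atom $b$, then joining with an atom $c\ne b,b'$ gives $c\sim1$, and joining with $b'$ gives $b'\sim 1$; so $c'\sim0$, and $1=b\vee c'\sim0$.

Why it was easy: the orthocomplement of the "diagonal" $r$ is again a complement of $s$ and of $t$, so we never leave a list of six elements. With three summands nothing like this closes up, and Section 8 will show what the orthocomplement generates instead.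

## 4. Finite height, and the reduction of Theorem 2 to Theorem 1

**Fact (B) (Birkhoff).** A complemented modular lattice of finite height is a direct product of finitely many simple lattices. If it is nontrivial, it is simple iff for any two distinct atoms $p,q$ there is a third atom $r\le p\vee q$.

*Example.* Two distinct lines of a vector space span a plane, which contains a third line. So $M_{P,d}$ is simple as a lattice, hence simple as an MOL, since MOL congruences are lattice congruences. The lattice $\{0,1\}^2$ has two atoms and no third one; it is not simple.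

**Fact (S).** *A simple MOL $L$ of finite height is also simple as a lattice.* If not, (B) gives $L\cong L_1\times L_2$ as a lattice, with both factors nontrivial. Let $v$ correspond to $(1,0)$. Its only complement corresponds to $(0,1)$, and this must be $v'$. For every $x$ we have $x=xv\vee xv'$, so $x'=(xv)'(xv')'$ with $(xv')'\ge v$; hence $x'v=(xv)'v$. So the kernel of $x\mapsto xv$, which is a lattice congruence (projection to $L_1$), respects $'$. It identifies $v'\neq0$ with $0$ but does not identify $v\ne0$ with $0$. This contradicts simplicity.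

**Proof of Theorem 2, given Theorem 1.** Let $\mathcal W$ be not $n$-distributive, $n\ge1$. Some subdirectly irreducible $L\in\mathcal W$ is not $n$-distributive.

*Case 1: $L$ is $m$-distributive for some $m$.* By Fact (D), $L$ is a subdirect product of simple MOLs of height $\le m$. Being subdirectly irreducible, $L$ is itself simple of some finite height $h$. If $h\le n$, then $L$ would be $n$-distributive; so $h\ge n+1$. Choose $u\in L$ of height $n+1$. Then $[0,u]\in\mathcal W$ by Fact (I). By (S), $L$ is simple as a lattice, so by (B) any two distinct atoms $p,q\le u$ admit a third atom $r\le p\vee q\le u$. By (B) again $[0,u]$ is simple as a lattice, hence as an MOL. Its height is $n+1$.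

*Case 2: $L$ is $m$-distributive for no $m$.* Then neither is $\mathcal W$, and Theorem 1 gives $M_{P,n}\in\mathcal W$ for some $P$. It is simple of height $n+1$.

For $n=2$, applied to all non-$2$-distributive subvarieties of a given variety, this says that every MOL variety is a Bruns variety. $\square$

Everything now rests on Theorem 1. There the members of $\mathcal W$ may have no atoms, so we cannot cut out an interval of the right height. We pass to rings.

## 5. $*$-regular rings

**Definition 6 (regular rings).** A ring $R$ is *(von Neumann) regular* if for each $x$ there is $y$ with $xyx=x$. *Example.* $M_m(F)$ for a field $F$; its principal right ideals $XM_m(F)$ correspond to the subspaces $XF^m$, and $XM_m(F)\subseteq YM_m(F)$ iff $XF^m\subseteq YF^m$.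

**Fact (R) (von Neumann).** The principal right ideals of a regular ring $R$ form a complemented modular lattice $L(R)$ with join $+$ and meet $\cap$. Left and right annihilators give mutually inverse dual isomorphisms between $L(R)$ and the lattice of principal left ideals. Matrix rings over regular rings are regular.

**Definition 7 ($*$-regular rings).** A ring with involution $*$ (an antiautomorphism with $x^{**}=x$) is *$*$-regular* if it is regular and $x^*x=0$ implies $x=0$. A *projection* is an element $e=e^2=e^*$.

*Examples.* $M_m(\mathbb R)$ with transposition is $*$-regular, its projections are the orthogonal projections, and $L(M_m(\mathbb R))$ is the subspace lattice of $\mathbb R^m$. But $M_2(\mathbb C)$ with transposition is not: for $x=\begin{pmatrix}1&0\\ \mathrm i&0\end{pmatrix}$, $\mathrm i^2=-1$, we have $x^Tx=0$. An example without atoms is $R=\bigcup_kM_{2^k}(\mathbb R)$ with embeddings $X\mapsto\mathrm{diag}(X,X)$ and transposition. It is $*$-regular because each $M_{2^k}(\mathbb R)$ is, and every nonzero projection of $M_{2^k}(\mathbb R)$ splits in $M_{2^{k+1}}(\mathbb R)$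 as $\mathrm{diag}(e,0)+\mathrm{diag}(0,e)$.

**Lemma 1.** Let $R$ be $*$-regular.

(a) For each $x$ there is $y$ with $x=xyx^*x$.

(b) Each $x$ has a unique Moore–Penrose inverse $x^\dagger$: $xx^\dagger x=x$, $x^\dagger xx^\dagger=x^\dagger$, and $xx^\dagger,x^\dagger x$ are selfadjoint. Moreover $(x^*)^\dagger=(x^\dagger)^*$.

(c) Every principal right ideal is $eR$ for a unique projection $e$, and $L(R)$ with $(eR)'=(1-e)R$ is an MOL.

(d) If $J$ is a two-sided ideal, then $J=J^*$ and $R/J$ is $*$-regular.

(e) A unital $*$-homomorphism $\varphi:R\to R_1$ of $*$-regular rings preserves $\dagger$ and induces an MOL homomorphism $L(R)\to L(R_1)$, $eR\mapsto\varphi(e)R_1$, which is injective (surjective) if $\varphi$ is.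

(f) If $e$ is a projection, then $eRe$ is $*$-regular, its $\dagger$ is that of $R$, and $L(eRe)\cong[0,eR]$ as MOLs.

*Example for (b).* In $M_m(\mathbb R)$ with transposition, $\mathrm{diag}(2,0)^\dagger=\mathrm{diag}(\frac12,0)$. An invertible $x$ has $x^\dagger=x^{-1}$.

*Proof.* (a) By regularity choose $y$ with $x^*x\,y\,x^*x=x^*x$ and put $z=x-xyx^*x$. Then $x^*z=0$, so $z^*z=(x^*-x^*xy^*x^*)z=0$ and $z=0$.

(b) *Existence.* Put $p=xyx^*$ with $y$ as in (a). Then $px=x$ and $pp^*=(xyx^*x)y^*x^*=xy^*x^*=p^*$. So $p^*$ is selfadjoint, $p=p^*=p^2$, and $pR=xR$. Applying this to $x^*$ gives a projection $q$ with $qR=x^*R$. From $qx^*=x^*$ we get $xq=x$; from $q\in x^*R$ and $q=q^*$ we get $q=rx$ for some $r$. Write $p=xs$ and put $z=qsp$. Then $xz=xqsp=xsp=p$. Since $qz=z$,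
$$zx-q=q(zx-q)=r(xzx-xq)=r(px-x)=0 .$$
So $xz=p$, $zx=q$, $xzx=px=x$, $zxz=qz=z$.

*Uniqueness.* If $y,z$ both have the four properties, then $x^*=x^*z^*x^*=x^*y^*x^*$, and
$$y=y(xy)^*=yy^*x^*=yy^*x^*z^*x^*=y(xy)(xz)=yxz,$$
$$z=(zx)^*z=x^*z^*z=x^*y^*x^*z^*z=(yx)(zx)z=yxz .$$
Taking adjoints of the four properties of $x^\dagger$ shows that $(x^\dagger)^*$ has those of $(x^*)^\dagger$.

(c) $xR=xx^\dagger R$, and $xx^\dagger$ is a projection. If $eR=fR$ with projections $e,f$, then $fe=e$ and $ef=f$, so $e=e^*=(fe)^*=ef=f$. Also
$$eR\subseteq fR\iff fe=e\iff ef=e\iff(1-e)(1-f)=1-f\iff(1-f)R\subseteq(1-e)R .$$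
So $eR\mapsto(1-e)R$ is an order-reversing involution, and $(1-e)R$ is a complement of $eR$. Modularity is in (R).

(d) If $x\in J$ and $y$ is as in (a), then $x^*=x^*xy^*x^*\in J$. So $R/J$ has an involution, and it is regular. If $x^*x\in J$, then $x=xyx^*x\in J$.

(e) $\varphi(x^\dagger)$ has the four properties with respect to $\varphi(x)$, so $\varphi(x^\dagger)=\varphi(x)^\dagger$. For projections $e,f$ let $x=(1-e)f$. Since $f=ef+x$, we have $eR+fR=eR+xR=eR+xx^\dagger R$. As $e\,xx^\dagger=0$ and, taking adjoints, $xx^\dagger e=0$, the element $e+xx^\dagger$ is a projection, and it generates $eR+fR$. Since $\varphi(e+xx^\dagger)$ is given by the same formula in $R_1$, joins are preserved. Complements are clear, and meets follow by De Morgan. If $\varphi$ is onto, every element of $L(R_1)$ is $\varphi(x)R_1=\varphi(xx^\dagger)R_1$. If $\varphi$ is injective and $\varphi(e)R_1=\varphi(f)R_1$, then $\varphi(e)=\varphi(f)$ by (c), so $e=f$.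

(f) From
$$x^\dagger=x^\dagger(xx^\dagger)^*=x^\dagger(x^\dagger)^*x^*,\qquad x^\dagger=(x^\dagger x)^*x^\dagger=x^*(x^\dagger)^*x^\dagger$$
we see that $x\in eRe$ implies $x^\dagger e=x^\dagger=ex^\dagger$, so $x^\dagger\in eRe$. Hence $eRe$ is regular, and so $*$-regular. Both lattices are isomorphic to the set of projections $f$ with $ef=f$, ordered by $f\le g\iff gf=f$. The complement is $e-f$ in both: in $[0,eR]$ it is $(1-f)R\cap eR=(e-f)R$, as $e$ and $f$ commute. $\square$

**Definition 8 (ultraproducts).** Given rings $R_i$ ($i\in I$, $I$ infinite) and a nonprincipal ultrafilter $\mathcal U$ on $I$, the ultraproduct is $\prod R_i/J$ with $J=\{x:\{i:x_i=0\}\in\mathcal U\}$. Cofinite sets belong to $\mathcal U$, so all members of $\mathcal U$ are infinite. *Example.* A nonprincipal ultraproduct of the fields $\mathbb F_p$, $p$ prime, is a field: if $x\notin J$, then $x_p\ne0$ on a set in $\mathcal U$, and inverting there gives an inverse of $x$ modulo $J$. Each prime $q$ is nonzero in all coordinates but one, so the characteristic is $0$.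

For an MOL variety $\mathcal W$ let $\mathcal R_{\mathcal W}$ be the class of $*$-regular rings $R$ with $L(R)\in\mathcal W$. It is closed under

* products, since projections of a product are formed coordinatewise and so $L(\prod R_i)\cong\prod L(R_i)$;
* quotients by two-sided ideals, by (d) and (e); hence also ultraproducts, which are quotients of products, and in which $\dagger$ is computed coordinatewise by (e);
* corners $eRe$ with $e$ a projection, by (f) and Fact (I);
* unital $*$-subrings that are regular: these are $*$-regular, and (e) applies to the inclusion.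

**Definition 9 (order).** A $*$-regular ring $R\ne0$ *has order $N$* if $1=e_1+\dots+e_N$ with orthogonal projections such that $e_iR\cong e_1R$ for all $i$. Equivalently, there are $u_i\in e_iRe_1$, $v_i\in e_1Re_i$ with $v_iu_i=e_1$ and $u_iv_i=e_i$ (an isomorphism $e_1R\to e_iR$ is left multiplication by the image $u_i$ of $e_1$, and its inverse is left multiplication by some $v_i$).

*Example.* $M_N(\mathbb R)$ has order $N$, with $e_i=E_{ii}$, $u_i=E_{i1}$, $v_i=E_{1i}$.

Order $N$ passes to nonzero quotients and to ultraproducts, since it is expressed by equations. If $R$ has order $N'\ge N$, then the corner at $e_1+\dots+e_N$ has order $N$; it is nonzero, since $e_1=0$ would force all $e_i=u_iv_i=0$.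

## 6. From a failing identity to frames

**Definition 10.** Elements $a_0,\dots,a_n$ of a modular lattice are *independent* if $a_i\sum_{j\ne i}a_j=0$ for all $i$. It suffices that $a_i(a_0\vee\dots\vee a_{i-1})=0$ for $1\le i\le n$ (standard). Two elements are *perspective* if they have a common complement.

*Example.* In $\mathbb R^{n+1}$ the coordinate axes are independent, and the axes $0$ and $1$ (for $n\ge1$) have the common complement $\mathbb R(1,1,0,\dots,0)$ plus the other axes.

The counterexample to (1) in Section 1 was "axes plus the line $(1,\dots,1)$". The next lemma says that every failure of (1) contains such a configuration, found uniformly by terms.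

**Lemma 2.** Let $L$ be an MOL, $n\ge1$, and $x,x_0,\dots,x_n\in L$. There are elements $y,a_0,\dots,a_n$, given by MOL-terms in $x,x_0,\dots,x_n$, such that with $a=\sum a_i$ the $a_i$ are independent and $y$ is a complement of $\sum_{j\ne i}a_j$ in $[0,a]$ for every $i$. The $a_i$ are then pairwise perspective in $[0,a]$. If (1) fails for $x,x_0,\dots,x_n$, all $a_i\ne0$. If the $x_i$ are independent and $x$ is a complement of each $\sum_{j\ne i}x_j$ in $[0,\sum x_i]$, then $y=x$ and $a_i=x_i$.

*Proof.* **Step 1: from $x$ remove the right side of (1).** Let $d_i=\sum_{j\ne i}x_j$, $w=x\sum x_i$, $v=\sum_ixd_i\le w$, and $y=wv'$. Then $v\vee y=w$ and $vy=0$. Since $yd_i\le xd_i\le v$, we get $yd_i=0$ for all $i$. If (1) fails, then $v\ne w$, so $y\ne0$.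

**Step 2: make the $x_i$ independent without changing their join.** Let $s_i=x_0\vee\dots\vee x_i$, $z_0=x_0$, $z_i=x_i(x_is_{i-1})'$ for $i\ge1$. Since $x_i=x_is_{i-1}\vee z_i$, we have $s_{i-1}\vee z_i=s_i$; and $z_is_{i-1}\leq x_is_{i-1}(x_is_{i-1})'=0$. So the $z_i$ are independent with join $s:=\sum x_i\ge y$. Put $D_i=\sum_{j\ne i}z_j\le d_i$. Then $yD_i=0$.

**Step 3: shrink $z_i$ to the part that $y$ projects onto.** Put $a_i=z_i(y\vee D_i)$. These are independent, as $a_i\le z_i$. By modularity
$$a_i\vee D_i=(z_i\vee D_i)(y\vee D_i)=s(y\vee D_i)=y\vee D_i .$$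

**Step 4: show $y\le a$.** We claim, for $0\le m\le n$,
$$\bigwedge_{i\le m}(a_i\vee D_i)=a_0\vee\dots\vee a_m\vee z_{m+1}\vee\dots\vee z_n .$$
For $m=0$ this is clear. For the step let $c=a_0\vee\dots\vee a_{m-1}\vee z_{m+1}\vee\dots\vee z_n\le D_m$. By induction the meet over $i\le m-1$ is $c\vee z_m$. Using modularity twice,
$$(c\vee z_m)(a_m\vee D_m)=c\vee z_m(a_m\vee D_m)=c\vee a_m\vee z_mD_m=c\vee a_m .$$
For $m=n$ the right side is $a$. By Step 3, $y\le a_i\vee D_i$ for all $i$, so $y\le a$.

**Step 5: show that $y$ is a common complement.** Let $A_i=\sum_{j\ne i}a_j\le D_i$. Then $yA_i=0$. Moreover $aD_i=(a_i\vee A_i)D_i=A_i\vee a_iD_i=A_i$, so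
$$y\vee A_i=y\vee aD_i=a(y\vee D_i)=a(a_i\vee D_i)=a .$$
If some $a_i=0$, then $A_i=a\ge y$ and $y=yA_i=0$. So if (1) fails, all $a_i\ne0$.

**Step 6: perspectivity.** For $i\ne j$ let $b=\sum_{k\ne i,j}a_k$ and $c=(y\vee b)(a_i\vee a_j)$. As $yA_j=0$, the family consisting of $y$ and the $a_k$, $k\ne j$, is independent; so $ca_i\le(y\vee b)a_i=0$. And
$$c\vee a_i=(y\vee b\vee a_i)(a_i\vee a_j)=(y\vee A_j)(a_i\vee a_j)=a_i\vee a_j .$$
The same holds with $i,j$ exchanged. So $c$ is a common complement of $a_i,a_j$ in $[0,a_i\vee a_j]$. Then $c\vee b$ is one in $[0,a]$: the joins are clear, and $a_i(c\vee b)=a_i(a_i\vee a_j)(c\vee b)=a_i\bigl(c\vee(a_i\vee a_j)b\bigr)=a_ic=0$, likewise for $j$.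

**Step 7: last claim.** Here $w=x$, $xd_i=0$, so $v=0$ and $y=x$. Further $z_i=x_i$, $D_i=d_i$, and $a_i=x_i(x\vee d_i)=x_i$. $\square$

## 7. Coordinates: rings of every order

Two theorems of von Neumann (*Continuous Geometry*, Part II) turn frames into rings.

**(VN1)** (Thm. 14.1) If the unit of a complemented modular lattice $L$ is the join of $N\ge4$ independent pairwise perspective elements, then $L\cong L(R)$ for some regular ring $R$.

**(VN2)** (Thm. 4.2) Let $R,R_1$ be regular rings such that the unit of $L(R)$ is the join of $N\ge3$ independent pairwise perspective elements. Then every lattice isomorphism $L(R)\to L(R_1)$ has the form $xR\mapsto\sigma(x)R_1$ for a ring isomorphism $\sigma:R\to R_1$.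

We also use that perspective right ideals, $I\oplus C=J\oplus C$, are isomorphic: both are isomorphic to the quotient by $C$.

**Proposition (VN).** If the unit of an MOL $L$ is the join of $N\ge4$ independent pairwise perspective elements, then $L\cong L(R)$ as a lattice for some $*$-regular ring $R$, where $(eR)'=(1-e)R$ for all projections $e$ of $R$.

*Proof.* **Step 1: get an antiautomorphism from $'$.** By (VN1) let $L=L(R)$. The map sending $I\in L(R)$ to the left annihilator of $I'$ is a composite of two dual isomorphisms, so it is a lattice isomorphism from $L(R)$ onto the lattice of principal left ideals, that is, onto $L(R^{op})$. By (VN2) there is an antiautomorphism $*$ of $R$ such that $Rx^*$ is the left annihilator of $(xR)'$. Taking right annihilators, $(xR)'=\{y:x^*y=0\}$.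

**Step 2: compare $x^{**}$ with $x$.** Orthogonality is symmetric: $yR\le(xR)'$ iff $xR\le(yR)'$. So also $(xR)'=\{y:y^*x=0\}$. Applying $*$ to $x^*y=0$ gives $y^*x^{**}=0$, hence
$$(xR)'=\{y:y^*x^{**}=0\}=(x^{**}R)' .$$
So the automorphism $\sigma(x)=x^{**}$ satisfies $\sigma(x)R=xR$ for all $x$.

**Step 3: show $\sigma=\mathrm{id}$, so that $*$ is an involution.** For an idempotent $e$ we have $\sigma(e)R=eR$ and $(1-\sigma(e))R=(1-e)R$. Hence $e\sigma(e)=\sigma(e)$ and $e(1-\sigma(e))=0$, so $\sigma(e)=e$. If $x\in eR(1-e)$, then $e+x$ is idempotent, so $\sigma(e+x)=e+x$ and $\sigma(x)=x$. The independent elements of the hypothesis give orthogonal idempotents $e_1,\dots,e_N$ with sum $1$ and $e_iR\cong e_jR$. So $\sigma$ is the identity on $e_iRe_j\subseteq e_iR(1-e_i)$ for $i\ne j$. It is also the identity on $e_iRe_i=e_iRe_j\cdot e_jRe_i$: the isomorphism $e_iR\cong e_jR$ gives $u\in e_iRe_j$, $v\in e_jRe_i$ with $uv=e_i$, and $x=(xu)v$ for $x\in e_iRe_i$. These pieces add up to $R$.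

**Step 4: $*$-regularity and complements.** If $x^*x=0$, then $x\in xR\cap(xR)'=0$. For a projection $e$, $(eR)'=\{y:ey=0\}=(1-e)R$. $\square$

**Lemma 3.** Let $\mathcal W$ be $n$-distributive for no $n$. Then there is a prime field $P$ such that for every $N$ there is a nonzero $P$-algebra $R\in\mathcal R_{\mathcal W}$ of order $N$.

*Proof.* **Step 1: a ring of order $N$.** Let $N\ge4$. Some $L\in\mathcal W$ is not $(N-1)$-distributive. By Lemma 2 it contains nonzero independent elements $a_0,\dots,a_{N-1}$, pairwise perspective in $[0,a]$, with join $a$. By Fact (I) and Proposition (VN), $[0,a]\cong L(R)$ with $R\in\mathcal R_{\mathcal W}$, $R\ne0$.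

The $a_i$ need not be orthogonal, so we orthogonalize. Put $s_i=a_0\vee\dots\vee a_i$, $b_0=a_0$, $b_i=s_is_{i-1}'$. The $b_i$ are pairwise orthogonal with join $a$. As right ideals, $s_i=s_{i-1}\oplus b_i=s_{i-1}\oplus a_i$, so $b_i\cong s_i/s_{i-1}\cong a_i$. The $a_i$ are isomorphic to each other, hence so are the $b_i$. Let $e_i$ be the projection generating $b_i$. From $b_i\le b_j'$ we get $e_je_i=0$ for $i\ne j$, and the projection $\sum e_i$ generates the join $R$, so it is $1$. So $R$ has order $N$.

**Step 2: one characteristic for all $N$.** Factor by a maximal two-sided ideal: we get a simple ring $Q_N\in\mathcal R_{\mathcal W}$ of order $N$. Its center is a field, since $cQ_N=Q_N$ for a central $c\ne0$. Let $p_N$ be its characteristic. If some value $p$ is taken for infinitely many $N$, then corners of these $Q_N$ give rings of every order that are algebras over the prime field of characteristic $p$. Otherwise each value is taken finitely often. Then for fixed $N$ take order-$N$ corners of $Q_{N'}$, $N'\ge\max(N,4)$, and a nonprincipal ultraproduct over $N'$. Each prime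 number is invertible in almost all coordinates, hence in the ultraproduct. So the ultraproduct is a nonzero $\mathbb Q$-algebra of order $N$, and $P=\mathbb Q$ works. $\square$

For a prime field $P$, the scalars of a $P$-algebra with involution are central and selfadjoint, being quotients of integer multiples of $1$.

## 8. Matrix subrings, and why one 3-frame is not enough

Bruns's intended approach was to show that every subdirectly irreducible MOL generated by an orthogonal 3-frame has height $3$. It fails, since such MOLs of larger height exist. Let us see in ring terms how far a given system of blocks takes us, and where it stops.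

Throughout, *terms* are built from variables $x_1,\dots,x_d$ and constants $0,1$ by $+,-,\cdot,\dagger$. For a term $t$ let $\hat t\in K=K_d$ be its value in the field $K$, where $f^\dagger=f^{-1}$ for $f\ne0$ and $0^\dagger=0$. Given a $*$-regular ring $B$ and $\alpha=(\alpha_1,\dots,\alpha_d)$ in $B$, let $t(\alpha)\in B$ be its value there, with the constant $1$ read as the unit of $B$. Let $t^*$ be obtained by reversing all products, with $(s^\dagger)^*=(s^*)^\dagger$. Then $\widehat{t^*}=\hat t$, the terms $t,t^*$ have equal length, and $t^*(\alpha)=t(\alpha)^*$ if the $\alpha_i$ are selfadjoint. *Example.* For $t=x_1x_2^\dagger$ we have $\hat t=x_1/x_2$ and $t^*=x_2^\dagger x_1$.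

**Lemma 4.** Let $R\in\mathcal R_{\mathcal W}$. Let $f_0,\dots,f_d$ be orthogonal projections with sum $1$, and let $\varphi_i\in f_iRf_0$, $\psi_i\in f_0Rf_i$ satisfy $\psi_i\varphi_i=f_0$, $\varphi_i\psi_i=f_i$, with $\varphi_0=\psi_0=f_0$. Put $B=f_0Rf_0$ and $\alpha_i=\varphi_i^*\varphi_i\in B$. Each $\alpha_i$ is selfadjoint and invertible in $B$ with inverse $\psi_i\psi_i^*$. Let $B_0=\{t(\alpha):t\text{ a term}\}$. If there is a surjective unital ring homomorphism $\chi:B_0\to K_d$ with $\chi(\alpha_i)=x_i$ for $1\le i\le d$ and $\chi(b^*)=\chi(b)$ for all $b$, then $M_{P,d}\in\mathcal W$.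

*Proof.* **Step 1: the $\alpha_i$.** $\varphi_i^*\varphi_i\psi_i\psi_i^*=\varphi_i^*f_i\psi_i^*=\varphi_i^*\psi_i^*=(\psi_i\varphi_i)^*=f_0$; take adjoints for the other order. Note $\alpha_0=f_0$. The set $B_0$ is a subring of $B$ with unit $f_0$, closed under $*$ and $\dagger$; hence it is regular, since $bb^\dagger b=b$. It contains $\alpha_i^{-1}=\alpha_i^\dagger$.

**Step 2: a $*$-subring of matrices over $B_0$.** Let $T=\sum_{i,j=0}^d\varphi_iB_0\psi_j\subseteq R$. Since $\psi_j\varphi_l=0$ for $j\ne l$ (because $f_jf_l=0$) and $\psi_j\varphi_j=f_0$, the map $(b_{ij})\mapsto\sum\varphi_ib_{ij}\psi_j$ is a ring homomorphism from $M_{d+1}(B_0)$ onto $T$. It is injective, because $\psi_k\bigl(\sum\varphi_ib_{ij}\psi_j\bigr)\varphi_l=b_{kl}$. So $T$ is regular by (R), with unit $\sum\varphi_i\psi_i=\sum f_i=1$. It is closed under $*$: we have $\varphi_i^*=\varphi_i^*f_i=\varphi_i^*\varphi_i\psi_i=\alpha_i\psi_i$ and $\psi_j^*=f_j\psi_j^*=\varphi_j\psi_j\psi_j^*=\varphi_j\alpha_j^{-1}$, so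
$$(\varphi_ib\psi_j)^*=\varphi_j\,\alpha_j^{-1}b^*\alpha_i\,\psi_i .\tag{2}$$
Hence $T\in\mathcal R_{\mathcal W}$.

**Step 3: pass to the quotient.** The ideal $\mathfrak n=\sum\varphi_i(\ker\chi)\psi_j$ of $T$ gives $T/\mathfrak n\in\mathcal R_{\mathcal W}$, and applying $\chi$ to entries gives $T/\mathfrak n\cong M_{d+1}(K)$. By (2) the involution is $(\lambda E_{ij})^*=\lambda x_j^{-1}x_iE_{ji}$ for $\lambda\in K$, with $x_0=1$. With $D=\mathrm{diag}(1,x_1,\dots,x_d)$ this says $X^*=D^{-1}X^TD$, the adjoint of $X$ for the form $\langle1,x_1,\dots,x_d\rangle$, since $(Xu)^TDv=u^TD(D^{-1}X^TD)v$. For a projection $e$ the spaces $eK^{d+1}$ and $(1-e)K^{d+1}$ are therefore orthogonal with sum $K^{d+1}$, so they are orthocomplements. Thus $eM_{d+1}(K)\mapsto eK^{d+1}$ is an isomorphism $L(T/\mathfrak n)\cong M_{P,d}$, and $M_{P,d}\in\mathcal W$. $\square$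

So a sensible first attempt is: take a ring of order $3$ ($d=2$), let $f_0,f_1,f_2$ be its three projections, $\varphi_i,\psi_i$ the given isomorphisms, and look for $\chi$, or at least for some homomorphism from $B_0$ to a field. Here is the exact point where it stops: $\alpha_1,\alpha_2$ are selfadjoint invertible elements with no relation between them, in particular they need not commute.

*Example.* Let $g_1=\begin{pmatrix}1&0\\0&2\end{pmatrix}$, $g_2=\begin{pmatrix}2&1\\1&2\end{pmatrix}$ and let $R=M_3(M_2(\mathbb Q))$ with $X^*=G^{-1}X^TG$, where $X^T$ is the transpose as a $6\times6$ matrix and $G=\mathrm{diag}(1,g_1,g_2)$ in blocks. As $G$ is positive definite, $X^TGX=0$ implies $X=0$, so $R$ is $*$-regular. The block projections $f_0,f_1,f_2$ are selfadjoint, since $G$ is block diagonal. With block matrix units $\varphi_i=E_{i0}$, $\psi_i=E_{0i}$ we get $\varphi_i^*=g_iE_{0i}$, so $\alpha_i=g_i$ in $B=M_2(\mathbb Q)$. Now $B_0$ contains $p=g_1-1=\begin{pmatrix}0&0\\0&1\end{pmatrix}$, then $(1-p)g_2p=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ and its transpose $pg_2(1-p)$, and,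 by $\dagger$, all rational scalars. So $B_0=M_2(\mathbb Q)$. This ring is simple and not commutative, so it has no unital homomorphism to a field. The ring $T$ is all of $R$, and its lattice has height $6$.

What can we change? With three rank-one blocks there is little freedom in $\varphi_i$. But Lemma 3 gives rings of arbitrarily large order. Take order $(d+1)k$ with $k$ large, group the projections into $d+1$ blocks $f_0,\dots,f_d$ of $k$ projections each, and choose the isomorphisms $\varphi_i$ between the blocks anew, so that $\alpha_1,\dots,\alpha_d$ resemble multiplication by $x_1,\dots,x_d$ on polynomials. The block $f_0$ should look like the polynomials of degree $\le n$, with monomials $x^a$ corresponding to vectors $w_a$. If multiplication by variables is selfadjoint, then $\langle x^a,x^b\rangle$ depends only on $a+b$: it is a moment $m_{a+b}$. And since $\alpha_i=\varphi_i^*\varphi_i$, the vectors $w_a^i=\varphi_iw_a$ of the $i$-th block must satisfy $\langle w^i_a,w^i_b\rangle=\langle w_a,\alpha_iw_b\rangle=m_{a+b+\varepsilon_i}$. So we want bases of all the blocks whose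 Gram matrices are filled with one common family of moments. The next section shows that this can be solved, because the diagonal indices $2a+\varepsilon_i$ are all different: the parity argument from Section 2.

## 9. Moment bases

Fix a prime field $P$ and $d\ge1$. Let $n\ge1$, $A=A_n=\{a\in\mathbb N^d:|a|\le n\}$ with $|a|$ the sum of the coordinates, and $k=|A|$ its cardinality. Let $\varepsilon_0=0$ and let $\varepsilon_1,\dots,\varepsilon_d$ be the unit vectors. Let $R$ be a nonzero $*$-regular $P$-algebra of order $(d+1)k$, with projections indexed as $e^i_a$ ($0\le i\le d$, $a\in A$). Let $e$ be one of them, $S=eRe\ne0$, and choose $u^i_a\in e^i_aRe$, $v^i_a\in eRe^i_a$ with $v^i_au^i_a=e$, $u^i_av^i_a=e^i_a$.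

**Linear algebra over $S$.** The purpose is to view $R$ as endomorphisms of a free module with an $S$-valued form. $M=Re$ is a free right $S$-module with basis $(u^i_a)$: we have $x=\sum e^i_ax=\sum u^i_a(v^i_ax)$, and $v^j_bu^i_a=0$ for $(j,b)\ne(i,a)$. Every $S$-endomorphism of $M$ is left multiplication by a unique element of $R$: the map $u^i_a\mapsto z^i_a$ is given by $\sum z^i_av^i_a$, and $ru^i_a=0$ for all $i,a$ gives $r=\sum ru^i_av^i_a=0$. Put $\langle x,y\rangle=x^*y\in S$ for $x,y\in M$. Then
$$\langle y,x\rangle=\langle x,y\rangle^*,\qquad\langle xs,yt\rangle=s^*\langle x,y\rangle t,\qquad\langle rx,y\rangle=\langle x,r^*y\rangle .$$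
The $u^i_a$ are pairwise orthogonal, since the $e_a^i$ are. Each $g^i_a=\langle u^i_a,u^i_a\rangle$ is selfadjoint and invertible in $S$ with inverse $v^i_a(v^i_a)^*$, because
$$(u^i_a)^*u^i_av^i_a(v^i_a)^*=(u^i_a)^*e^i_a(v^i_a)^*=(v^i_au^i_a)^*=e,$$
and adjoints give the other order. Let $f_i=\sum_ae^i_a$ and $M_i=f_iM=\bigoplus_au^i_aS$.

**Lemma 5.** There are selfadjoint $m_c\in S$ ($c\in\mathbb N^d$) and bases $(w^i_a)_{a\in A}$ of $M_i$ ($0\le i\le d$) with
$$\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}\qquad(a,b\in A,\ 0\le i\le d),\tag{3}$$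
and for each $i$ this Gram matrix is invertible over $S$.

*Proof.* **Step 1: an order for the recursion.** Let $\omega:\mathbb Z^d\to\mathbb R$ be additive and injective (send $\varepsilon_1,\dots,\varepsilon_d$ to rationally independent reals). Write $b\prec a$ iff $\omega(b)<\omega(a)$. The indices $2a+\varepsilon_i$ ($a\in A$, $0\le i\le d$) are pairwise distinct: $\varepsilon_0,\dots,\varepsilon_d$ are distinct modulo $2$, so the parity of $2a+\varepsilon_i$ determines $i$, and then $a$. If $c$ is not of this form, put $m_c=0$. For $c=2a+\varepsilon_i$ we define $w^i_a$ and $m_c$ simultaneously, by recursion on $\omega(c)$.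

**Step 2: one step of the recursion.** At step $(a,i)$ the vectors $w^i_b$ ($b\in A$, $b\prec a$) are already defined and form a basis of $\bigoplus_{b\prec a}u^i_bS$, with $w_b^i$ equal to $u_b^i$ plus a combination of earlier $u^i_{b'}$. Their Gram matrix is $H=(m_{b+b'+\varepsilon_i})_{b,b'\prec a}$. It is invertible: it equals $C^*\mathrm{diag}(g^i_b)C$, where $C$ is the unitriangular base change matrix and $C^*$ its conjugate transpose. The elements $m_{a+b+\varepsilon_i}$, $b\prec a$, are known, since $\omega(a+b+\varepsilon_i)<\omega(2a+\varepsilon_i)$. Let $(s_b)_{b\prec a}=H^{-1}(m_{a+b+\varepsilon_i})_{b\prec a}$ and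
$$w^i_a=u^i_a+\sum_{b\prec a}w^i_bs_b,\qquad m_{2a+\varepsilon_i}:=\langle w^i_a,w^i_a\rangle .$$

**Step 3: check.** Since $u^i_a$ is orthogonal to all $w^i_b$, $b\prec a$, the vector $(\langle w_b^i,w_a^i\rangle)_{b\prec a}$ is $H(s_b)$, that is, $\langle w^i_b,w^i_a\rangle=m_{a+b+\varepsilon_i}$. Taking adjoints, $\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}^*=m_{a+b+\varepsilon_i}$, as earlier moments are selfadjoint. The new moment is selfadjoint and has not been assigned before, by Step 1. The full Gram matrix is invertible for the same reason as $H$. $\square$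

*Example ($d=1$, $n=1$).* Let $R=M_4(\mathbb R)$ with transposition, $P=\mathbb Q$, diagonal matrix units as projections, so $S\cong\mathbb R$ and the $u^i_a$ ($i,a\in\{0,1\}$) are orthonormal; let $\omega(c)=c$. The indices $2a+\varepsilon_i$ are $0,1,2,3$, in this order:

* $c=0$: $w^0_0=u^0_0$, $m_0=1$;
* $c=1$: $w^1_0=u^1_0$, $m_1=1$;
* $c=2$: $w^0_1=u^0_1+w^0_0$ (as $m_0^{-1}m_1=1$), $m_2=2$;
* $c=3$: $w^1_1=u^1_1+2w^1_0$ (as $m_1^{-1}m_2=2$), $m_3=5$.

The Gram matrices are $\begin{pmatrix}m_0&m_1\\m_1&m_2\end{pmatrix}=\begin{pmatrix}1&1\\1&2\end{pmatrix}$ and $\begin{pmatrix}m_1&m_2\\m_2&m_3\end{pmatrix}=\begin{pmatrix}1&2\\2&5\end{pmatrix}$.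

**The operators $\alpha_i$.** Let $\varphi_i\in f_iRf_0$ and $\psi_i\in f_0Rf_i$ be the elements with $\varphi_iw^0_a=w^i_a$, $\psi_iw^i_a=w^0_a$ for all $a$ (extended by $0$ on the other blocks), so $\varphi_0=\psi_0=f_0$. Then $\psi_i\varphi_i=f_0$ and $\varphi_i\psi_i=f_i$, as in Lemma 4. Put $B=f_0Rf_0$, $w_a=w^0_a$, $\alpha_i=\varphi_i^*\varphi_i$. For all $a,b\in A$,
$$\langle w_b,\alpha_iw_a\rangle=\langle w^i_b,w^i_a\rangle=m_{a+b+\varepsilon_i} .$$
If $a+\varepsilon_i\in A$, this equals $\langle w_b,w_{a+\varepsilon_i}\rangle$ by (3) for $i=0$. Both $\alpha_iw_a$ and $w_{a+\varepsilon_i}$ lie in $M_0$, and the Gram matrix of its basis $(w_b)$ is invertible; hence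
$$\alpha_iw_a=w_{a+\varepsilon_i}\quad\text{whenever }a,\ a+\varepsilon_i\in A.\tag{4}$$
For $p=\sum p_ax^a\in P[x_1,\dots,x_d]$ of degree $\le n$ put $w(p)=\sum p_aw_a\in M_0$. The $P$-linear map $p\mapsto w(p)$ is injective, since the $w_a$ form an $S$-basis and $S\ne0$ is a $P$-algebra. By (4), $\alpha_iw(p)=w(x_ip)$ if $\deg p\le n-1$.

*The example continued.* The matrix of $\alpha=\alpha_1$ in the basis $w_0,w_1$ is
$$\begin{pmatrix}1&1\\1&2\end{pmatrix}^{-1}\begin{pmatrix}1&2\\2&5\end{pmatrix}=\begin{pmatrix}2&-1\\-1&1\end{pmatrix}\begin{pmatrix}1&2\\2&5\end{pmatrix}=\begin{pmatrix}0&-1\\1&3\end{pmatrix}.$$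
So $\alpha w_0=w_1$, as (4) says, but at the boundary $\alpha w_1=-w_0+3w_1$. Moreover $\alpha^2-3\alpha+1=0$, although the polynomial $x_1^2-3x_1+1$ is not zero. So for fixed $n$ the assignment $t(\alpha)\mapsto\hat t$ is not well defined. We must show that each fixed term sees the boundary only for small $n$, and then let $n\to\infty$.

## 10. Terms act correctly in the interior

A polynomial in $\alpha$ of degree $\delta$ acts correctly on $w(p)$ as long as $\deg p\le n-\delta$. The point is to treat $\dagger$ as well. Its value at $\alpha$ depends on the whole of $M_0$, boundary included; but the algebraic properties of $\dagger$ are strong enough. Put $\deg0=0$ in the degree estimates.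

**Lemma 6.** For every term $t$ there are $0\ne Q_t\in P[x_1,\dots,x_d]$ with $\hat tQ_t\in P[x_1,\dots,x_d]$ and $\delta_t\in\mathbb N$ with $\delta_t\ge\deg Q_t,\ \deg(\hat tQ_t)$, depending only on $t$ and $P$ (not on $n$, $R$ or the choices made), such that in every situation of Section 9
$$t(\alpha)\,w(Q_tp)=w(\hat tQ_tp)\quad\text{for all }p\in P[x_1,\dots,x_d]\text{ with }\deg p\le n-\delta_t.\tag{5}$$

*Proof.* Induction on the length of $t$. The bounds on $\delta_t$ guarantee that all arguments of $w$ below have degree $\le n$.

**Step 1: constants and variables.** For $t=0,1$ take $Q=1$, $\delta=0$. For $t=x_i$ take $Q=1$, $\delta=1$; then (5) is (4).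

**Step 2: $t=t_1\pm t_2$.** Here we only need a common denominator. Let $Q=Q_{t_1}Q_{t_2}$ and $\delta=\max(\delta_{t_1}+\deg Q_{t_2},\ \delta_{t_2}+\deg Q_{t_1})$. This bounds $\deg Q$ and $\deg(\hat tQ)$. For $\deg p\le n-\delta$ apply (5) for $t_1$ to $Q_{t_2}p$, which has degree $\le n-\delta_{t_1}$, apply (5) for $t_2$ to $Q_{t_1}p$, and add or subtract.

**Step 3: $t=t_1t_2$.** Let $Q=Q_{t_1}Q_{t_2}$ and $\delta=\max(\delta_{t_2}+\deg Q_{t_1},\ \delta_{t_1}+\deg(\hat t_2Q_{t_2}))$. The first entry bounds $\deg Q$, the second bounds the degree of $\hat tQ=\hat t_1Q_{t_1}\cdot\hat t_2Q_{t_2}$. For $\deg p\le n-\delta$,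
$$t_2(\alpha)w(Q_{t_2}\cdot Q_{t_1}p)=w(\hat t_2Q_{t_2}Q_{t_1}p)=w(Q_{t_1}\cdot\hat t_2Q_{t_2}p),$$
and applying $t_1(\alpha)$ gives $w(\hat t_1Q_{t_1}\hat t_2Q_{t_2}p)$, since $\deg(\hat t_2Q_{t_2}p)\le n-\delta_{t_1}$.

**Step 4: the Moore–Penrose inverse $t^\dagger$.** The trick is to reach vectors of the form $u^*(\cdot)$, on which $u^\dagger u$ is the identity. Let $u=t(\alpha)$, so $u^*=t^*(\alpha)$. Both $t$ and $t^*$ are shorter than $t^\dagger$, so the induction hypothesis holds for both; recall $\widehat{t^*}=\hat t$. Also
$$u^\dagger uu^*=(uu^\dagger u)^*=u^*,\qquad u^\dagger=u^\dagger(uu^\dagger)^*=u^\dagger(u^\dagger)^*u^* .$$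

*Case $\hat t=0$.* Put $Q_{t^\dagger}=Q_{t^*}$, $\delta_{t^\dagger}=\delta_{t^*}$. For $\deg p\le n-\delta_{t^*}$ we have $u^*w(Q_{t^*}p)=0$, hence $u^\dagger w(Q_{t^*}p)=u^\dagger(u^\dagger)^*u^*w(Q_{t^*}p)=0$, as required, since $\widehat{t^\dagger}=0$.

*Case $\hat t\ne0$.* Put
$$Q_{t^\dagger}=(\hat tQ_t)(\hat tQ_{t^*}),\qquad\delta_{t^\dagger}=\max\bigl(\delta_{t^*}+\deg Q_t,\ \delta_t+\deg(\hat tQ_{t^*})\bigr).$$
Then $Q_{t^\dagger}$ is a nonzero polynomial, and so is $\hat t^{-1}Q_{t^\dagger}=\hat tQ_{t^*}\cdot Q_t$; their degrees are bounded by the second and the first entry of the maximum. Let $\deg p\le n-\delta_{t^\dagger}$ and $v=w(\hat tQ_{t^*}Q_tp)$. By (5) for $t^*$, applied to $Q_tp$,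
$$v=u^*w(Q_{t^*}Q_tp),\qquad\text{so}\qquad u^\dagger uv=v .$$
By (5) for $t$, applied to $\hat tQ_{t^*}p$,
$$uv=w(\hat tQ_t\cdot\hat tQ_{t^*}p)=w(Q_{t^\dagger}p).$$
Hence $u^\dagger w(Q_{t^\dagger}p)=u^\dagger uv=v=w(\hat t^{-1}Q_{t^\dagger}p)$. $\square$

**Consequence.** If $t(\alpha)=0$ and $n\ge\delta_t$, then (5) with $p=1$ gives $w(\hat tQ_t)=0$. As $w$ is injective, $\hat tQ_t=0$, and so $\hat t=0$.

*Check.* For $t=x_1x_1-(1+1+1)x_1+1$, built from left to right, the recipe gives $Q_t=1$ and $\delta_t=2$. In the example of Section 9 we had $n=1<2$, so there is no contradiction.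

## 11. Letting $n\to\infty$: proof of Theorem 1

Let $\mathcal W$ be $n$-distributive for no $n$, let $P$ be as in Lemma 3, and fix $d\ge1$.

**Step 1: remove the boundary by an ultraproduct.** For each $n\ge1$ choose a nonzero $P$-algebra $R_n\in\mathcal R_{\mathcal W}$ of order $(d+1)|A_n|$, and carry out Section 9 in $R_n$. Let $R$ be a nonprincipal ultraproduct of the $R_n$, so $R\in\mathcal R_{\mathcal W}$. Let $f_i,\varphi_i,\psi_i,\alpha_i\in R$ be the elements given by the respective sequences; there is a fixed finite number of them, as $d$ is fixed. The $f_i$ are orthogonal projections, and the relations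
$$\sum_if_i=1,\quad\psi_i\varphi_i=f_0,\quad\varphi_i\psi_i=f_i,\quad\varphi_0=\psi_0=f_0,\quad\alpha_i=\varphi_i^*\varphi_i$$
persist. So the hypotheses of Lemma 4 on these elements hold in $R$.

**Step 2: define $\chi$.** Let $B_0=\{t(\alpha):t\text{ a term}\}\subseteq f_0Rf_0$ and put $\chi(t(\alpha))=\hat t\in K_d$. This is well defined: if $t_1(\alpha)=t_2(\alpha)$ in $R$, then, as $\dagger$ is computed coordinatewise, $(t_1-t_2)(\alpha)=0$ in $R_n$ for all $n$ in a member of the ultrafilter. That is an infinite set, so this holds for some $n\ge\delta_{t_1-t_2}$, and the Consequence of Lemma 6 gives $\hat t_1=\hat t_2$. This is where it matters that $\delta_t$ does not depend on $n$.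

**Step 3: apply Lemma 4.** By definition $\chi$ is a unital ring homomorphism with $\chi(\alpha_i)=x_i$, and $\chi(b^*)=\chi(b)$ because $t(\alpha)^*=t^*(\alpha)$ and $\widehat{t^*}=\hat t$. It is onto, since the values $\hat t$ form a subfield of $K_d$ containing $x_1,\dots,x_d$. By Lemma 4, $M_{P,d}\in\mathcal W$. As $d$ was arbitrary and $P$ does not depend on $d$, Theorem 1 is proved. $\square$

With Section 4 this completes the proof of Theorem 2, and hence the answer to Problem 12.1.

## 12. The minimal varieties $\mathcal B_P$: proof of Theorem 3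

**Step 1: the first claim.** If $\mathcal W$ is $n$-distributive for no $n$, then $\mathcal B_P\subseteq\mathcal W$ for some $P$ by Theorem 1. Conversely, for each $n\ge1$ the member $M_{P,n}$ of $\mathcal B_P$ is not $n$-distributive (coordinate axes and the line through $(1,\dots,1)$ in $K_n^{n+1}$), and no nontrivial MOL is $0$-distributive. So a variety containing $\mathcal B_P$ is $n$-distributive for no $n$.

**Step 2: terms that count.** To tell the $\mathcal B_P$ apart we need identities that detect the characteristic. Let $y,a_0,a_1,a_2$ be the terms of Lemma 2 for $n=2$ in variables $x,x_0,x_1,x_2$. Define terms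
$$\gamma_1=(y\vee a_2)(a_0\vee a_1),\quad c_{02}=(y\vee a_1)(a_0\vee a_2),\quad c_{12}=(y\vee a_0)(a_1\vee a_2),$$
$$\gamma_{k-1}=\bigl[(\gamma_k\vee a_2)(c_{02}\vee a_1)\ \vee\ c_{12}\bigr](a_0\vee a_1)\qquad(k=1,0,-1,\dots).$$
Evaluate them in an MOL of all subspaces of a finite-dimensional vector space over a field $F$, at any arguments. Then $a=a_0\oplus a_1\oplus a_2$, and since $y$ is a complement of the sum of any two of the $a_i$ in $[0,a]$, the projections of $y$ to the $a_i$ are isomorphisms. Identify each $a_i$ with $y$ via these. Then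
$$y=\{(v,v,v)\},\quad\gamma_1=\{(v,v,0)\},\quad c_{02}=\{(v,0,v)\},\quad c_{12}=\{(0,v,v)\}.$$
Suppose $\gamma_k=\{(v,kv,0)\}$. Then $\gamma_k\vee a_2$ consists of the vectors $(v,kv,*)$ and $c_{02}\vee a_1$ of the vectors $(v,*,v)$, so their meet is $\{(v,kv,v)\}$. Joining $c_{12}$ gives the vectors $(v,kv+z,v+z)$; the last coordinate vanishes iff $z=-v$. So $\gamma_{k-1}=\{(v,(k-1)v,0)\}$.

For a prime $q$ consider the identities
$$\iota_q:\ \gamma_{-q}=a_0,\qquad\iota'_q:\ \gamma_{-q}\wedge a_0=0 .$$
Since $\gamma_{-q}=\{(v,-qv,0)\}$, the identity $\iota_q$ holds if $\operatorname{char}F=q$, and $\iota'_q$ holds if $\operatorname{char}F\ne q$. In $M_{P,2}$ they cannot both hold: substituting the coordinate axes for the $x_i$ and $K_2(1,1,1)$ for $x$ gives $a_0=x_0\ne0$ by the last part of Lemma 2. Hence $M_{P,2}$ satisfies $\iota_q$ iff $\operatorname{char}P=q$, and $\iota'_q$ iff $\operatorname{char}P\ne q$.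

**Step 3: incomparability.** Suppose $M_{P',2}\in\mathcal B_P$. If $\operatorname{char}P=q>0$, then $\iota_q$ holds in all $M_{P,d}$, hence in $\mathcal B_P$, so $\operatorname{char}P'=q$. If $\operatorname{char}P=0$, then all $\iota'_q$ hold in $\mathcal B_P$, so $\operatorname{char}P'\ne q$ for every prime $q$, that is, $\operatorname{char}P'=0$. Thus $\mathcal B_{P'}\subseteq\mathcal B_P$ implies $P'=P$.

**Step 4: minimality.** Each $\mathcal B_P$ is $n$-distributive for no $n$, by Step 1. If $\mathcal W\subseteq\mathcal B_P$ is $n$-distributive for no $n$, then $\mathcal B_{P'}\subseteq\mathcal W\subseteq\mathcal B_P$ for some $P'$ by Step 1, hence $P'=P$ by Step 3, and $\mathcal W=\mathcal B_P$. So $\mathcal B_P$ is minimal. Conversely, a minimal variety among those that are $n$-distributive for no $n$ contains some $\mathcal B_P$ by Step 1, hence equals it. $\square$
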